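\title{A constant-factor approximation for Min-Power Edge-Multi-Cover}

\begin{abstract}
In the undirected Min-Power Edge-Multi-Cover problem, every edge of a graph has a power threshold, every node has a degree demand, and we seek an assignment of powers to the nodes, of minimum total value, that activates at each node at least as many edges as it demands. We give a deterministic polynomial-time algorithm with approximation ratio $9/4$, independent of the demands and of the size of the graph, and sharpen the ratio to $2.117$ in general and to $2$ when all demands are at most $6$. The algorithm rounds a linear program and repairs the missing edges; the cost of the repair is governed by the lower tail of a Poisson variable. A reduction from Vertex Cover shows that every constant ratio below $2$ is NP-hard under the Unique Games Conjecture, and the integrality gap of the linear program lies in $[2,2.117]$. If the two ends of an edge have different thresholds whose quotient is at most $\beta$, the ratio $2+\max\{1,\ln\beta\}$ is achievable, and $\ln\beta-O(\ln\ln\beta)$ is NP-hard to beat.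
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $G=(V,E)$ be a simple undirected graph with $n$ nodes, and let every edge $e$ have a rational \emph{threshold} $p_e\ge 0$. We write $N(v)$ for the set of neighbors of $v$. An \emph{assignment} $a=(a_v)_{v\in V}$ gives each node a power $a_v\ge 0$; it \emph{activates} the edge $e=uv$ if $a_u\ge p_e$ and $a_v\ge p_e$, and its \emph{value} is $a(V)=\sum_v a_v$. A node pays once for all of its edges: the cheapest assignment that activates an edge set $J\subseteq E$ gives each node $v$ the power $p_J(v)=\max\{p_e: e\in J,\ v\in e\}$ (the maximum of the empty set being $0$), and its value is the \emph{power} $p(J)=\sum_v p_J(v)$ of $J$.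

In the undirected \emph{Min-Power Edge-Multi-Cover} problem we are also given integer \emph{demands} $r(v)$ with $0\le r(v)\le \deg_E(v)$, and we seek an edge set $J$ of minimum power with $\deg_J(v)\ge r(v)$ for all $v$. Call an assignment \emph{feasible} if it activates at least $r(v)$ edges at every node $v$. The edges activated by a feasible assignment $a$ form a solution of power at most $a(V)$, so the optimum $\mathrm{OPT}$ is also the minimum value of a feasible assignment, and we work with assignments throughout. An algorithm has \emph{ratio} $\alpha$ if it always returns a solution of power at most $\alpha\cdot\mathrm{OPT}$. Let $k=\max_v r(v)$; we assume $k\ge1$, since otherwise $J=\emptyset$ is optimal.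

A node with $r(v)\ge 1$ is a \emph{terminal}, and $V^+$ is the set of terminals. For a terminal $v$ let $m_v$ be the $r(v)$-th smallest threshold among the edges at $v$, counted with multiplicity; put $m_v=0$ for the other nodes, and $M=\sum_v m_v$. A feasible assignment has $a_v\ge m_v$ for all $v$, so $M\le\mathrm{OPT}$. This gives the ratio $k+1$ at once. Let every terminal $v$ take its $r(v)$ cheapest edges. Then a node $u$ needs power at most $m_u$ plus the sum of $m_v$ over the terminals $v$ that took the edge $uv$, and the total is at most $\sum_v (1+r(v))m_v\le (k+1)M$. This greedy rule ignores that a neighbor can serve many terminals at once.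

\begin{example}\label{ex:hubs}
Take $n'$ terminals of demand $r$. Join each of them to $r$ private \emph{leaves} by edges of threshold $1$, and join all of them to $d\ge r$ common \emph{hubs} by edges of threshold $R>1$. Leaves and hubs have demand $0$. The greedy rule pays $n'(r+1)$, whereas giving power $R$ to all terminals and to $r$ hubs costs $(n'+r)R$. For $R$ close to $1$ and $n'$ large, the quotient approaches $r+1$.
\end{example}

Choosing shared neighbors is a covering problem, and Section~\ref{sec:warmup} shows that an arbitrary Set Cover instance sits inside the problem even for $k=1$. One might therefore expect a ratio that grows logarithmically. The best known polynomial-time ratio is $\min\{O(\ln k),\,k+1/2\}$, and a constant ratio is known when all thresholds are equal. Whether arbitrary thresholds admit a ratio that is independent of $k$ and $n$ is listed as an open problem in~\cite{ANDP}. We show that they do.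

For $\mu\ge 0$ let $P_\mu$ denote a Poisson random variable with mean $\mu$, that is, $\Pr[P_\mu=j]=e^{-\mu}\mu^j/j!$ for $j=0,1,\dots$. With $x^+=\max\{x,0\}$, put, for real $c>0$ and integer $r\ge 1$,
\[
f_r(c)=\mathbb{E}\,(r-P_{cr})^+,\qquad D_k(c)=\max_{1\le r\le k} f_r(c).
\]
Thus $f_r(c)$ is the expected shortfall below $r$ of a Poisson variable with mean $cr$. Let $\mathrm{LP}^*$ be the optimal value of the linear program of Section~\ref{sec:lp}; it satisfies $\mathrm{LP}^*\le\mathrm{OPT}$.

\begin{theorem}\label{thm:main}
For every fixed rational $c>0$ there is a deterministic polynomial-time algorithm that finds a solution of power at most $(1+\max\{c,D_k(c)\})\cdot\mathrm{LP}^*$. In particular, $c=5/4$ gives the ratio $9/4$, independent of $k$ and $n$.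
\end{theorem}

\begin{theorem}\label{thm:sharp}
The ratio $2.117$ is achievable in polynomial time for all $k$, and the ratio $2$ is achievable for $k\le 6$.
\end{theorem}

A \emph{vertex cover} of a graph is a set of vertices that meets every edge, and Vertex Cover asks for a smallest one. The \emph{integrality gap} of the linear program is the supremum of $\mathrm{OPT}/\mathrm{LP}^*$ over all instances with $\mathrm{LP}^*>0$.

\begin{theorem}\label{thm:lower}
If Min-Power Edge-Multi-Cover has a polynomial-time $\alpha$-approximation, $\alpha$ constant, then for every $\varepsilon>0$ Vertex Cover has a polynomial-time $(\alpha+\varepsilon)$-approximation. Hence every constant ratio below $2$ is NP-hard under the Unique Games Conjecture, and no ratio below $1.3606$ is possible unless $\mathrm{P}=\mathrm{NP}$. Moreover, the integrality gap of the linear program lies in $[2,\,2.117]$.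
\end{theorem}

The exact threshold between $2$ and $2.117$ is left undetermined.

In~\cite{ANDP} thresholds are given per ordered pair: an edge $uv$ has a threshold $p_{uv}$ at $u$ and a threshold $p_{vu}$ at $v$, and $a$ activates $uv$ if $a_u\ge p_{uv}$ and $a_v\ge p_{vu}$. The first subscript names the node that pays. The task is again to find a feasible assignment of minimum value. For $\beta\ge1$ we call the instance \emph{$\beta$-asymmetric} if $p_{uv}\le\beta p_{vu}$ for both orientations of every edge; $\beta=1$ is the symmetric problem above. The last theorem measures how much the constant depends on symmetry.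

\begin{theorem}\label{thm:asym}
For $\beta$-asymmetric instances the ratio $2+\max\{1,\ln\beta\}$ is achievable in polynomial time. For each sufficiently large constant $\beta$, a ratio better than $\ln\beta-O(\ln\ln\beta)$ is NP-hard.
\end{theorem}

\section{Unit thresholds and unit demands}\label{sec:warmup}

Suppose all thresholds equal $1$ and all demands are $0$ or $1$. We may take all powers in $\{0,1\}$. Every terminal has power $1$, so a terminal with a terminal neighbor is satisfied automatically. Let $X$ be the set of the remaining terminals. We must switch on a set of non-terminals such that every $v\in X$ has a neighbor in it. This is Set Cover (choose the fewest sets from a given family so that their union is the ground set), with ground set $X$ and one set $N(u)\cap X$ for each non-terminal $u$; every Set Cover instance arises in this way from its element--set incidence graph. If $\tau$ is the size of a smallest cover, then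
\[
\mathrm{OPT}=|V^+|+\tau .
\]
The term $|V^+|$ is what distinguishes our problem from Set Cover.

Let $(y_u)$ be an optimal fractional cover: $y_u\ge 0$, $\sum_{u\in N(v)}y_u\ge 1$ for $v\in X$, and $\tau^*=\sum_u y_u\le\tau$. Fix $\gamma\ge1$ and switch on each non-terminal $u$ independently with probability $\min\{1,\gamma y_u\}$. A node $v\in X$ is covered surely if $\gamma y_u\ge1$ for some neighbor $u$, and otherwise it stays uncovered with probability $\prod_{u\in N(v)}(1-\gamma y_u)\le e^{-\gamma}$. For each uncovered $v$ switch on one neighbor, at cost at most $1$. The expected value is at most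
\[
(1+e^{-\gamma})\,|V^+|+\gamma\tau^*\le\max\{\gamma,\,1+e^{-\gamma}\}\cdot\mathrm{OPT},
\]
and $\gamma=4/3$ gives the ratio $4/3$, because $e^{4/3}>1+\frac43+\frac89>3$. In Set Cover the repair cost $e^{-\gamma}|X|$ has to be compared with $\tau$, which can be much smaller than $|X|$. Here it is compared with the power that the terminals need in any case: repairing $v$ costs at the far end of an edge no more than $v$ pays at the near end.

Two difficulties remain. With demand $r(v)>1$ the repair costs $m_v$ for \emph{each} missing edge, so the expected number of missing edges must stay bounded as $r(v)$ grows; this is where $f_r(c)$ enters. With general thresholds the power of $v$ is itself undetermined, and an edge is activated only if both ends reach it; this dictates the form of the linear program and of the rounding.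

\section{The linear program}\label{sec:lp}

In this section and the next we allow $\beta$-asymmetric thresholds. This costs nothing and shows the single step where symmetry is used; for Theorems~\ref{thm:main}--\ref{thm:lower} read $p_{vu}=p_{uv}$ and $\beta=1$. For a terminal $v$, the number $m_v$ is now the $r(v)$-th smallest of the thresholds $p_{vu}$, $u\in N(v)$; it exists because $r(v)\le\deg_E(v)$.

The \emph{levels} of $v$ are the elements of $L_v=\{0\}\cup\{p_{vu}:u\in N(v)\}$. Lowering each $a_v$ to the largest level not exceeding it keeps all activated edges, so some optimal assignment has $a_v\in L_v$ for all $v$. The program has a variable $x_v(t)\ge0$ for each node $v$ and $t\in L_v$, and a variable $z^t_{vu}\ge 0$ for each terminal $v$, each $u\in N(v)$ and each $t\in L_v$ with $t\ge p_{vu}$. Think of a random feasible assignment: $x_v(t)$ is the probability that $v$ has level $t$, and $z^t_{vu}$ is the probability that $v$ has level $t$ and the edge $vu$ is activated. We abbreviate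
\[
y_v(l)=\sum_{t\in L_v,\ t\ge l}x_v(t),\qquad \lambda_v=\sum_{t\in L_v}t\,x_v(t),
\]
the probability that $v$ reaches $l$ and the expected power of $v$. The program minimizes $\sum_v\lambda_v$ subject to
\begin{align}
\sum_{t\in L_v}x_v(t)&=1 && (v\in V),\label{lp:dist}\\
\sum_{u:\ p_{vu}\le t}z^t_{vu}&\ge r(v)\,x_v(t) && (v\in V^+,\ t\in L_v),\label{lp:demand}\\
z^t_{vu}&\le x_v(t) && (v\in V^+,\ u\in N(v),\ t\ge p_{vu}),\label{lp:cap}\\
\sum_{t\ge p_{vu}}z^t_{vu}&\le y_u(p_{uv}) && (v\in V^+,\ u\in N(v)).\label{lp:far}
\end{align}
It has $O(n^3)$ variables and constraints with rational coefficients, so an optimal rational solution of polynomial bit size can be found in polynomial time.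

\begin{lemma}\label{lem:lp}
\begin{enumerate}
\item[(a)] $\mathrm{LP}^*\le\mathrm{OPT}$.
\item[(b)] In every feasible solution, $x_v(t)>0$ implies $t\ge m_v$. Consequently $y_v(m_v)=1$ and $\lambda_v\ge m_v$ for all $v$, and $M\le\mathrm{LP}^*$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $a$ be an optimal assignment with $a_v\in L_v$. Set $x_v(a_v)=1$, set $z^{a_v}_{vu}=1$ if $v$ is a terminal and $vu$ is activated (the variable exists since then $a_v\ge p_{vu}$), and set all other variables to $0$. Constraint~\eqref{lp:demand} at $t=a_v$ is the feasibility of $a$, and at other levels its right side is $0$. A variable $z^t_{vu}$ is nonzero only for $t=a_v$, where $x_v(t)=1$; this gives~\eqref{lp:cap}. The left side of~\eqref{lp:far} is nonzero only for an activated edge; then it equals $1$, and $a_u\ge p_{uv}$ gives $y_u(p_{uv})=1$. The value is $a(V)$.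

(b) For a non-terminal, $m_v=0$. For a terminal $v$ and $x_v(t)>0$, each term on the left of~\eqref{lp:demand} is at most $x_v(t)$ by~\eqref{lp:cap}, so there are at least $r(v)$ terms: at least $r(v)$ neighbors $u$ have $p_{vu}\le t$, that is, $t\ge m_v$.
\end{proof}

\begin{remark}\label{rem:weak}
The index $t$ on $z$ cannot be dropped. Consider the relaxation with one variable $z_{uv}$ per edge, with $z_{uv}\le y_u(p_{uv})$, $z_{uv}\le y_v(p_{vu})$ and $\sum_{u}z_{uv}\ge r(v)$, and even add the constraints $y_v(m_v)=1$. Take Example~\ref{ex:hubs} with $R=r+1$. Each terminal either has power at least $r+1$ or activates all of its $r$ leaf edges, so $\mathrm{OPT}\ge n'(r+1)$. Fractionally, put the hubs at level $R$ and the leaves at level $0$, give each terminal $x(R)=r/d$ and $x(1)=1-r/d$, and set $z=r/d$ on the hub edges. The value is at most $n'(1+Rr/d)+dR$, and the gap tends to $r+1$ when first $n'$ and then $d$ tend to infinity. Constraints \eqref{lp:demand} and~\eqref{lp:cap} exclude this solution: the demand must be met at every level separately, and at level $1$ only leaves are available.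
\end{remark}

\section{Rounding and repair}\label{sec:round}

The goal of this section is the following statement. For $\beta=1$ it is the first claim of Theorem~\ref{thm:main}.

\begin{proposition}\label{prop:round}
Let $c>0$ be rational. For $\beta$-asymmetric instances one can compute deterministically, in time polynomial in the size of the instance and the bit size of $c$, a feasible assignment of value at most $(1+\max\{c,\beta D_k(c)\})\cdot\mathrm{LP}^*$.
\end{proposition}

Fix an optimal rational solution $(x,z)$ of the linear program.

\subsection{Quantiles and the algorithm}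

In Section~\ref{sec:warmup} we inflated the probability of being switched on by a factor $\gamma$. With several levels we want to inflate all tail probabilities $y_u(l)$ of a node at once. Quantiles do this. For $\theta\in(0,1]$ let
\[
F_u(\theta)=\max\{l\in L_u:\ y_u(l)\ge\theta\},
\]
which is well defined since $y_u(0)=1$.

\begin{lemma}\label{lem:quantile}
The function $F_u$ is nonincreasing, and for $l\in L_u$ we have $F_u(\theta)\ge l$ if and only if $\theta\le y_u(l)$. Moreover $F_u\ge m_u$ on $(0,1]$, and $\int_0^1F_u(\theta)\,d\theta=\lambda_u$.
\end{lemma}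

\begin{proof}
The set in the definition of $F_u(\theta)$ shrinks as $\theta$ grows, which gives monotonicity. The equivalence holds because $y_u(l)$ is nonincreasing in $l$. Since $m_u\in L_u$ and $y_u(m_u)=1$, it yields $F_u\ge m_u$. Let $0=l_0<l_1<\dots<l_s$ be the levels of $u$. By the equivalence, $F_u(\theta)$ is the sum of $l_i-l_{i-1}$ over those $i\ge1$ with $\theta\le y_u(l_i)$. Hence
\[
\int_0^1F_u(\theta)\,d\theta=\sum_{i\ge1}(l_i-l_{i-1})\,y_u(l_i)=\sum_{j\ge1}x_u(l_j)\sum_{i=1}^{j}(l_i-l_{i-1})=\lambda_u.\qedhere
\]
\end{proof}

Put $\sigma=1/(1+c)$, so that $1-\sigma=c\sigma$. The randomized algorithm has two steps.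
\begin{itemize}
\item \emph{Rounding.} Independently for each node $u$, choose $\theta_u$ uniformly in $(0,\sigma]$ and set $a_u=F_u(\theta_u)$.
\item \emph{Repair.} Let $A_v$ be the number of edges at $v$ activated by $a$. For each terminal $v$ with $A_v<r(v)$, choose $r(v)-A_v$ non-activated edges $vu$ with $p_{vu}\le m_v$, and raise the power of each such $u$ to at least $p_{uv}$.
\end{itemize}
Restricting $\theta_u$ to $(0,\sigma]$ does two things: it multiplies each tail probability by $1/\sigma=1+c$, up to the cap $1$, and it guarantees to each node $v$ the \emph{sure level} $t_v=F_v(\sigma)$, which satisfies $m_v\le t_v\le a_v$ for every outcome.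

\begin{example}\label{ex:twolevel}
Let $v$ have demand $r$, with $d>r$ near neighbors at symmetric threshold $1$ and $r$ far neighbors at symmetric threshold $R>1$, so $m_v=1$. Suppose $x_v(1)=Q$ and $x_v(R)=1-Q$, with $z^1=Qr/d$ on the near edges, $z^R=1-Q$ on the far edges, and equality in~\eqref{lp:far}. Without inflation ($\sigma=1$), the node $v$ has level $1$ with probability $Q$ and then has $Qr$ activated edges on average, so the expected number of missing edges is at least $Q(1-Q)r$, linear in $r$. Now let $\sigma<1$. If $1-Q\ge\sigma$, then $v$ and all far neighbors reach $R$ surely, and nothing is missing. If $1-Q<\sigma$, then $t_v=1$ and we rely on the near edges alone. Each near neighbor reaches $1$ independently with probability $\min\{1,Qr/(\sigma d)\}$, so either all $d$ of them do, or their number is binomial with mean $Qr/\sigma>(1-\sigma)r/\sigma=cr$. Inflation by $1+c$ buys coverage $cr$; the difference is the price of ignoring the levels of $v$ above $t_v$.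
\end{example}

\begin{lemma}\label{lem:repair}
Let $a$ be any assignment with $a_v\ge m_v$ for all $v$. The repair step can be carried out, produces a feasible assignment, and increases the value by at most $\beta\sum_{v\in V^+}m_v\,(r(v)-A_v)^+$.
\end{lemma}

\begin{proof}
At least $r(v)$ edges $vu$ have $p_{vu}\le m_v$ and at most $A_v$ of them are activated, so $r(v)-A_v$ edges can be chosen. A chosen edge becomes activated, because $a_v\ge m_v\ge p_{vu}$ and $u$ is raised to $p_{uv}$. Raising powers deactivates nothing, so the result is feasible. Each raise costs at most $p_{uv}\le\beta p_{vu}\le\beta m_v$.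
\end{proof}

The inequality $p_{uv}\le\beta p_{vu}$ in the last line is the only use of symmetry in the proof.

\subsection{The cost of rounding}

The part $m_v$ of the power of $v$ is not random, so it is not inflated. By Lemma~\ref{lem:quantile}, $F_v-m_v\ge0$, and therefore
\begin{equation}\label{eq:cost}
\mathbb{E}\,a_v=m_v+\frac1\sigma\int_0^\sigma\bigl(F_v(\theta)-m_v\bigr)\,d\theta\le m_v+(1+c)(\lambda_v-m_v).
\end{equation}
The saving of $c\,m_v$ compared with $(1+c)\lambda_v$ will help to pay for the repair at $v$.

\subsection{The expected number of missing edges}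

Fix a terminal $v$. The events ``$vu$ is activated'' for different $u$ all depend on $a_v$. To obtain independent events we count only edges whose end at $v$ is reached surely. Let
\[
N'(v)=\{u\in N(v):\ p_{vu}\le t_v\},\qquad X_v=|\{u\in N'(v):\ a_u\ge p_{uv}\}|.
\]
Since $a_v\ge t_v$, every edge counted in $X_v$ is activated, so $A_v\ge X_v$. Since $G$ is simple, $X_v$ is a sum of indicators that depend on distinct, hence independent, variables $\theta_u$. We need two facts on Poisson variables: the sum of independent copies of $P_\mu$ and $P_{\mu'}$ is distributed as $P_{\mu+\mu'}$, and a Poisson variable is more spread out than a Bernoulli variable with the same mean, in the following sense.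

\begin{lemma}\label{lem:poisson}
Let $Y=\sum_{i=1}^sY_i$, where the $Y_i\in\{0,1\}$ are independent and $\mathbb{E}\,Y=\mu$. Let $r\ge1$ be an integer and $0\le\mu'\le\mu$. Then $\mathbb{E}(r-Y)^+\le\mathbb{E}(r-P_{\mu'})^+$.
\end{lemma}

\begin{proof}
Let $g$ be a bounded convex function on the nonnegative integers, meaning that $g(j+1)-g(j)$ is nondecreasing in $j$. Then $g(j)\ge g(0)+j\,(g(1)-g(0))$ for all $j\ge0$, with equality for $j=0,1$. Taking expectations, for a $\{0,1\}$-valued $B$ with mean $p$,
\[
\mathbb{E}\,g(P_p)\ge g(0)+p\,(g(1)-g(0))=\mathbb{E}\,g(B).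
\]
Replace $Y_1,\dots,Y_s$ one at a time by independent Poisson variables with the same means. Conditioned on the sum $b$ of the other summands, the function $j\mapsto(r-b-j)^+$ is bounded and convex, so no replacement decreases the expectation of $(r-\text{sum})^+$. At the end the sum is distributed as $P_\mu$. Finally, $P_\mu$ is distributed as $P_{\mu'}+P_{\mu-\mu'}$ with independent summands, and $(r-\cdot)^+$ is nonincreasing, so $\mathbb{E}(r-P_\mu)^+\le\mathbb{E}(r-P_{\mu'})^+$.
\end{proof}

\begin{lemma}\label{lem:deficiency}
For every terminal $v$ we have $\mathbb{E}\,(r(v)-X_v)^+\le D_k(c)$.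
\end{lemma}

\begin{proof}
We extract from $z$ a fractional choice of $r(v)$ neighbors in $N'(v)$. Let $Q=\sum_{t\le t_v}x_v(t)$. If $t_v$ is the largest level of $v$, then $Q=1$; otherwise the next level $l>t_v$ has $y_v(l)<\sigma$ by the definition of $F_v(\sigma)$. In both cases $Q>1-\sigma=c\sigma$. For $u\in N'(v)$ put
\[
w_u=\frac1Q\sum_{p_{vu}\le t\le t_v}z^t_{vu}.
\]
By~\eqref{lp:cap}, $w_u\le1$. Summing~\eqref{lp:demand} over the levels $t\le t_v$, in which only neighbors in $N'(v)$ occur, gives $\sum_{u\in N'(v)}w_u\ge r(v)$; this step needs the demand constraint level by level. By~\eqref{lp:far}, $y_u(p_{uv})\ge Qw_u\ge c\sigma w_u$. With Lemma~\ref{lem:quantile} we obtain, for $u\in N'(v)$,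
\begin{equation}\label{eq:couple}
\theta_u\le c\sigma w_u\quad\Longrightarrow\quad a_u\ge p_{uv}.
\end{equation}

For some neighbors the inflated probability $cw_u$ is capped at $1$; let $S=\{u\in N'(v):cw_u\ge1\}$. As $\theta_u\le\sigma$, each $u\in S$ is counted in $X_v$ surely. If $|S|\ge r(v)$, then $(r(v)-X_v)^+=0$. Otherwise let $r'=r(v)-|S|\in\{1,\dots,k\}$. Since $w_u\le1$ on $S$, we have $\sum_{u\in N'(v)\setminus S}w_u\ge r'$. For $u\in N'(v)\setminus S$ let $Y_u$ be the indicator of the event $\theta_u\le c\sigma w_u$, which has probability $cw_u$, and let $Y=\sum_uY_u$. Then $\mathbb{E}\,Y\ge cr'$, and $X_v\ge|S|+Y$ by~\eqref{eq:couple}. Lemma~\ref{lem:poisson} gives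
\[
\mathbb{E}\,(r(v)-X_v)^+\le\mathbb{E}\,(r'-Y)^+\le\mathbb{E}\,(r'-P_{cr'})^+=f_{r'}(c)\le D_k(c).\qedhere
\]
\end{proof}

The residual demand $r'$ can be any integer between $1$ and $r(v)$, which is why $D_k(c)$ is a maximum over all $r\le k$.

\subsection{Proof of Proposition~\ref{prop:round}}

Define
\[
\Phi(a)=\sum_{u\in V}a_u+\beta\sum_{v\in V^+}m_v\,(r(v)-X_v)^+ ,
\]
where we may take for $\beta$ the smallest admissible value, a rational number determined by the instance. The sets $N'(v)$ depend only on the solution of the linear program, so $\Phi$ is a function of the vector $a$. If $a_v\ge t_v$ for all $v$, then $A_v\ge X_v$, and by Lemma~\ref{lem:repair} the value after repair is at most $\Phi(a)$. By~\eqref{eq:cost} and Lemma~\ref{lem:deficiency},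
\begin{equation}\label{eq:total}
\mathbb{E}\,\Phi\le(1+c)(\mathrm{LP}^*-M)+(1+\beta D_k(c))M\le(1+\max\{c,\beta D_k(c)\})\,\mathrm{LP}^*,
\end{equation}
where the last step uses $0\le M\le\mathrm{LP}^*$.

We remove the randomness by the method of conditional expectations. The variables $a_u$ are independent, and $a_u$ takes at most $\deg_E(u)+1$ values, with the rational tail probabilities $\Pr[a_u\ge l]=\min\{1,y_u(l)/\sigma\}$ for $l\in L_u$. Order the nodes as $u_1,\dots,u_n$, and suppose that values of $a_{u_1},\dots,a_{u_{i-1}}$ have been fixed such that the conditional expectation of $\Phi$ is at most $\mathbb{E}\,\Phi$. This conditional expectation is a weighted average, over the values $l$ that $a_{u_i}$ takes with positive probability, of the conditional expectations given also $a_{u_i}=l$. We fix a value $l$ that attains the minimum. After $n$ steps we have a vector $a$ with $\Phi(a)\le\mathbb{E}\,\Phi$, and $a_v\ge t_v$ for all $v$ because only values of positive probability were used.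

It remains to compute the conditional expectations. The first sum in $\Phi$ is linear. Given the fixed values, $X_v$ is a sum of independent indicators with known success probabilities $\rho_1,\dots,\rho_s$, which are $0$ or $1$ for fixed nodes. The probability $\psi_i(j)$ that exactly $j$ of the first $i$ indicators equal $1$ satisfies $\psi_i(j)=(1-\rho_i)\psi_{i-1}(j)+\rho_i\psi_{i-1}(j-1)$. This yields the exact distribution of $X_v$ with $O(n^2)$ arithmetic operations; the denominators divide the product of the denominators of the $\rho_i$, so all numbers have polynomial bit size. \qed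

\section{The Poisson shortfall}\label{sec:poisson}

By Proposition~\ref{prop:round} it remains to bound $f_r(c)$ uniformly in $r$. This is impossible for $c<1$, where $f_r(c)\ge\mathbb{E}(r-P_{cr})=(1-c)r$. For $c>1$ the mean $cr$ exceeds $r$ by $(c-1)r$, while the standard deviation is only $\sqrt{cr}$, so a shortfall becomes unlikely as $r$ grows. We use that $P_\mu$ has variance $\mu$ and generating function $\mathbb{E}\,\xi^{P_\mu}=e^{\mu(\xi-1)}$, and Stirling's bound $r!\ge\sqrt{2\pi r}\,(r/e)^r$. We write $\pi_j(\mu)=e^{-\mu}\mu^j/j!$.

\begin{lemma}\label{lem:easy}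
Let $r\ge1$ be an integer.
\begin{enumerate}
\item[(a)] If $c>1$, then $f_r(c)\le\dfrac{c}{4(c-1)}$.
\item[(b)] $f_r(1)=r\,\pi_r(r)\le\sqrt{r/(2\pi)}$.
\item[(c)] If $c\ge2$, then $f_r(c)\le e^{1-c}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\Delta=r-P_{cr}$ and $b=(c-1)r>0$. Then $\mathbb{E}\,\Delta=-b$ and $\mathbb{E}\,\Delta^2=b^2+cr$. From $x^+=\frac12(|x|+x)$ and $\mathbb{E}|\Delta|\le\sqrt{\mathbb{E}\,\Delta^2}$ we get
\[
f_r(c)\le\frac12\Bigl(\sqrt{b^2+cr}-b\Bigr)\le\frac12\cdot\frac{cr}{2b}=\frac{c}{4(c-1)},
\]
because $b^2+cr\le\bigl(b+\frac{cr}{2b}\bigr)^2$.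

(b) With $\pi_j=\pi_j(r)$ we have $j\pi_j=r\pi_{j-1}$ for $j\ge1$, so
\[
f_r(1)=\sum_{j=0}^{r}(r-j)\pi_j=r\sum_{j=0}^{r}\pi_j-r\sum_{j=0}^{r-1}\pi_j=r\pi_r ,
\]
and Stirling's bound gives $\pi_r=e^{-r}r^r/r!\le1/\sqrt{2\pi r}$.

(c) For every integer $x$ we have $x^+\le c^{\,x-1}$: for $x\ge1$ because $x\le2^{x-1}\le c^{\,x-1}$, and for $x\le 0$ because the left side is $0$. Hence
\[
f_r(c)\le c^{\,r-1}\,\mathbb{E}\,c^{-P_{cr}}=c^{\,r-1}e^{cr(1/c-1)}=\frac1c\bigl(ce^{1-c}\bigr)^r\le e^{1-c},
\]
since $ce^{1-c}\le1$ (from $e^{c-1}\ge c$) and $r\ge1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]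
The first claim is Proposition~\ref{prop:round} with $\beta=1$. For $c=5/4$, Lemma~\ref{lem:easy}(a) gives $D_k(c)\le5/4=c$ for all $k$, so the power is at most $\frac94\mathrm{LP}^*\le\frac94\mathrm{OPT}$.
\end{proof}

The bound in (a) uses only two moments, and it equals $c$ exactly at $c=5/4$. To lower $c$ we need the actual distribution. An integral formula for $f_r(c)$ lets us optimize over $r$ under the integral sign.

\begin{lemma}\label{lem:sharp}
For $\varepsilon>0$ and every integer $r\ge1$,
\[
f_r(1+\varepsilon)\le\frac1{\sqrt{2\pi e}}\Bigl(\frac1{2\varepsilon}+\frac13\Bigr).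
\]
\end{lemma}

\begin{proof}
Let $c=1+\varepsilon$ and $h(\mu)=\mathbb{E}(r-P_\mu)^+=\sum_{j=0}^{r-1}(r-j)\pi_j(\mu)$. Since $\pi_j'=\pi_{j-1}-\pi_j$, with $\pi_{-1}=0$,
\[
h'=\sum_{j=0}^{r-1}(r-j-1)\pi_j-\sum_{j=0}^{r-1}(r-j)\pi_j=-\sum_{j=0}^{r-1}\pi_j,\qquad h''=\pi_{r-1}.
\]
Both $h$ and $h'$ tend to $0$ as $\mu\to\infty$. Integrating twice and exchanging the order of integration gives $h(\mu)=\int_\mu^\infty(x-\mu)\,\pi_{r-1}(x)\,dx$. Put $\mu=cr$, substitute $x=rt$, and let $\phi(t)=t-1-\ln t$, so that $t^{r-1}e^{-rt}=e^{-r}e^{-r\phi(t)}/t$. Then
\[
f_r(c)=\frac{r^{r+1}e^{-r}}{(r-1)!}\int_c^\infty\frac{t-c}{t}\,e^{-r\phi(t)}\,dt\le\frac{r^{3/2}}{\sqrt{2\pi}}\int_c^\infty\frac{t-c}{t}\,e^{-r\phi(t)}\,dt,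
\]
by Stirling's bound applied to $r^{r+2}e^{-r}/r!$. To gain a factor $1/r$, note that $\phi'(t)=(t-1)/t$, so $\frac{t-c}{t}=\frac{t-c}{t-1}\phi'(t)$, and integrate by parts. The function $\frac{t-c}{t-1}$ vanishes at $t=c$, is bounded on $[c,\infty)$ and has derivative $\varepsilon/(t-1)^2$, while $-e^{-r\phi}/r$ is an antiderivative of $\phi'e^{-r\phi}$ that vanishes at infinity. Thus
\[
f_r(c)\le\frac{\varepsilon}{\sqrt{2\pi}}\int_c^\infty\frac{\sqrt r\,e^{-r\phi(t)}}{(t-1)^2}\,dt .
\]
For fixed $\phi>0$ the function $r\mapsto\sqrt r\,e^{-r\phi}$ on $(0,\infty)$ is maximal at $r=1/(2\phi)$, with value $(2e\phi)^{-1/2}$. This eliminates $r$, and we are left with bounding $\phi$ from below.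

For $s\ge0$ we claim that $\ln(1+s)\le\frac{s(6+s)}{6+4s}$. Equality holds at $s=0$, and the derivative of the right side minus the left side is
\[
\frac{36+12s+4s^2}{(6+4s)^2}-\frac1{1+s}=\frac{4s^3}{(6+4s)^2(1+s)}\ge0 .
\]
Hence $2\phi(1+s)\ge2s-\frac{2s(6+s)}{6+4s}=\frac{6s^2}{6+4s}=\frac{s^2}{1+2s/3}$, and for $s>0$
\[
\bigl(2\phi(1+s)\bigr)^{-1/2}\le\frac{\sqrt{1+2s/3}}{s}\le\frac{1+s/3}{s}.
\]
Substituting $t=1+s$,
\[
f_r(c)\le\frac{\varepsilon}{\sqrt{2\pi e}}\int_\varepsilon^\infty\Bigl(\frac1{s^3}+\frac1{3s^2}\Bigr)ds=\frac1{\sqrt{2\pi e}}\Bigl(\frac1{2\varepsilon}+\frac13\Bigr).\qedhere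
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
Take $c=1.117$. Then $1/(2\varepsilon)=1/0.234<4.2736$ and $\sqrt{2\pi e}>4.1327$, so Lemma~\ref{lem:sharp} gives $D_k(c)\le(4.2736+0.3334)/4.1327<1.1148<c$. By Theorem~\ref{thm:main} the power is at most $2.117\cdot\mathrm{LP}^*$. For $k\le6$ take $c=1$: Lemma~\ref{lem:easy}(b) gives $D_k(1)\le\sqrt{6/(2\pi)}<1$, so the power is at most $2\cdot\mathrm{LP}^*$.
\end{proof}

\section{Lower bounds from Vertex Cover}\label{sec:vc}

We encode the constraint ``$u$ or $v$ belongs to the cover'' by a choice of the kind seen in Example~\ref{ex:hubs}: a terminal either pays a high level and uses shared hubs, or stays low and forces its other neighbors to pay. The two options must have the same cost $W$, and staying low must be almost free. With symmetric thresholds a low terminal still pays the level of the neighbors it forces, so these must be many nodes on a lower scale. For a single edge $uv$, replace $u$ by $K$ nodes at scale $K$ and $v$ by one node of demand $K$ at scale $K^2$; see Figure~\ref{fig:gadget}. Adjacent vertices need different scales, which leads to a proper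 coloring.

\begin{figure}[ht]
\centering
\begin{tikzpicture}
\node[circle,draw,minimum size=7mm,inner sep=1pt] (v) at (0,0) {$v'$};
\node[circle,draw,minimum size=7mm,inner sep=1pt] (a) at (-3,1) {$u'_1$};
\node[circle,draw,minimum size=7mm,inner sep=1pt] (b) at (-3,0) {$u'_2$};
\node[circle,draw,minimum size=7mm,inner sep=1pt] (c) at (-3,-1) {$u'_3$};
\node[rectangle,draw,minimum size=6mm,inner sep=1pt] (x) at (3,1) {$z_1$};
\node[rectangle,draw,minimum size=6mm,inner sep=1pt] (y) at (3,0) {$z_2$};
\node[rectangle,draw,minimum size=6mm,inner sep=1pt] (z) at (3,-1) {$z_3$};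
\draw (v)--(a) (v)--(b) (v)--(c);
\draw[dashed] (v)--(x) (v)--(y) (v)--(z);
\node at (-1.4,-1.2) {threshold $3$};
\node at (1.4,-1.2) {threshold $9$};
\end{tikzpicture}
\caption{The gadget for a single edge $uv$ with $K=3$. The clone $v'$ has demand $3$; all other nodes have demand $0$. Either $v'$ has power at least $9$, which lets it use the hubs $z_1,z_2,z_3$, or it has to activate all three solid edges, and then the clones $u'_1,u'_2,u'_3$ have total power at least $9$. The hubs are shared among many copies, so their power is negligible.}\label{fig:gadget}
\end{figure}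

\subsection{The gadget}

Let $H=(U,E_H)$ be a graph with at least one edge, properly colored with colors $1,\dots,q$ (adjacent vertices have different colors), and let $K\ge2$ and $T\ge1$ be integers. For $1\le j\le q$ put
\[
R_j=K^j,\qquad \nu_j=K^{q-j},\qquad W=K^q=\nu_jR_j,\qquad b_1=0,\qquad b_j=R_{j-1}\ \ (j\ge2).
\]
The symmetric instance $I(H,K,T)$ is built as follows. Take $T$ disjoint copies of $H$, and in each copy replace each vertex of color $j$ by $\nu_j$ nodes, its \emph{clones}, which inherit the color. If $uv\in E_H$ and $u,v$ have colors $i<j$, join every clone of $u$ to every clone of $v$ in the same copy by an edge of threshold $R_i$. The demand $r(v')$ of a clone $v'$ is the number of its neighbors of lower color. Let $\rho\ge1$ be the largest demand; it does not depend on $T$. For each color $j\ge2$ add one set $Z_j$ of $\rho$ \emph{hubs} of demand $0$, each joined to all clones of color $j$ in all copies by edges of threshold $R_j$. So a clone $v'$ of color $j$ has exactly $r(v')$ edges of threshold below $R_j$, namely those to lower colors, and all its other edges have threshold exactly $R_j$.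

\begin{lemma}\label{lem:gadget}
\begin{enumerate}
\item[(a)] From a feasible assignment $a$ of $I(H,K,T)$ one can compute in polynomial time vertex covers $C_1,\dots,C_T$ of $H$ with $W\sum_{s}|C_s|\le a(V)$.
\item[(b)] If $C$ is a vertex cover of $H$, then $\mathrm{OPT}\le TW|C|+T|U|W/K+\rho qW$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Call a clone of color $j$ \emph{raised} if its power is at least $R_j$. Let $u'v'$ be an edge between clones of colors $i<j$, and suppose that $v'$ is not raised. Then $v'$ activates only edges of threshold below $R_j$. There are exactly $r(v')$ of these, so all are activated, among them $u'v'$, of threshold $R_i$; thus $u'$ is raised. Now let $uv\in E_H$ and fix a copy. Every clone of $u$ is adjacent to every clone of $v$, so if some clone of $u$ is not raised, then all clones of $v$ are. Hence the set $C_s$ of vertices all of whose clones in copy $s$ are raised is a vertex cover of $H$. The clones in copy $s$ of a vertex of $C_s$ of color $j$ have total power at least $\nu_jR_j=W$.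

(b) In every copy, give a clone of a vertex $v$ of color $j$ the power $R_j$ if $v\in C$ and $b_j$ otherwise; give the hubs in $Z_j$ the power $R_j$. Clones of color $1$ and hubs have demand $0$. Let $v'$ be a clone of $v$ of color $j\ge2$. If $v\in C$, all $\rho\ge r(v')$ hub edges at $v'$ are activated. If $v\notin C$, all neighbors of $v$ lie in $C$; an edge from $v'$ to a clone of color $i<j$ has threshold $R_i\le b_j$ and its other end has power $R_i$, so all $r(v')$ such edges are activated. In each copy a vertex of $C$ costs $W$ and any other vertex costs $\nu_jb_j\le W/K$; the hubs cost $\rho\sum_{j\ge2}R_j\le\rho qW$.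
\end{proof}

A large $K$ makes the second term in (b) small, and a large $T$ does the same, in relative terms, for the third. The instance has size polynomial in $K^q$, so the number of colors must be constant. An arbitrary Vertex Cover instance need not have a coloring with few colors, but a product construction supplies one at a small loss.

\begin{lemma}\label{lem:product}
Let $G_0=(V_0,E_0)$ be a graph with minimum vertex cover size $\tau$, and let $q\ge2$. Let $H$ have vertex set $V_0\times\{1,\dots,q\}$, with $(u,i)$ adjacent to $(v,j)$ if and only if $uv\in E_0$ and $i\ne j$, and color $(v,i)$ with $i$. This coloring is proper, $H$ has a vertex cover of size $q\tau$, and every vertex cover $C$ of $H$ yields in polynomial time a vertex cover of $G_0$ of size at most $|C|/(q-1)$.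
\end{lemma}

\begin{proof}
The coloring is proper by the condition $i\neq j$. If $C_0$ covers $G_0$, then $C_0\times\{1,\dots,q\}$ covers $H$. Conversely, let $B$ be the set of $v\in V_0$ such that $(v,i)\notin C$ for at least two colors $i$. If $u,v\in B$ were adjacent in $G_0$, we could choose $(u,i)\notin C$ and then $(v,j)\notin C$ with $j\neq i$, an uncovered edge of $H$. So $V_0\setminus B$ covers $G_0$, and each of its vertices contributes at least $q-1$ elements to $C$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:lower}}

\emph{The reduction.} Given $\alpha$ and $\varepsilon$, fix a rational $\delta\in(0,1]$ and an integer $q\ge2$ with $\alpha(1+2\delta)\frac{q}{q-1}\le\alpha+\varepsilon$. Let $G_0$ be a Vertex Cover instance with $n_0$ vertices and at least one edge, so that $\tau\ge1$ and $n_0\ge2$. Let $H$ be as in Lemma~\ref{lem:product}, $K=\lceil n_0/\delta\rceil\ge2$ and $T=\lceil\rho/\delta\rceil$. Each copy has at most $n_0qK^{q-1}$ clones, which also bounds $\rho$, so $I(H,K,T)$ has size polynomial in $n_0$. Lemma~\ref{lem:gadget}(b) with $|C|=q\tau$ and $|U|=n_0q$ gives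
\[
\mathrm{OPT}\le TqW\Bigl(\tau+\frac{n_0}{K}+\frac{\rho}{T}\Bigr)\le TqW(\tau+2\delta)\le TqW\tau(1+2\delta).
\]
Let $a$ be the assignment of an $\alpha$-approximate solution. By Lemma~\ref{lem:gadget}(a), the smallest $C_s$ has size at most $a(V)/(TW)\le\alpha q\tau(1+2\delta)$, and Lemma~\ref{lem:product} turns it into a vertex cover of $G_0$ of size at most $\alpha(1+2\delta)\frac{q}{q-1}\tau\le(\alpha+\varepsilon)\tau$.

\emph{Hardness.} Khot and Regev~\cite{KR} proved that, under the Unique Games Conjecture, Vertex Cover is NP-hard to approximate within $2-\varepsilon$ for every $\varepsilon>0$. Dinur and Safra~\cite{DS} proved that Vertex Cover is NP-hard to approximate within any constant below $10\sqrt5-21\approx1.3606$. For a constant $\alpha<2$, respectively $\alpha<1.3606<10\sqrt5-21$, choose $\varepsilon$ so small that $\alpha+\varepsilon$ is still below the bound, and apply the reduction.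

\emph{The integrality gap.} The proof of Theorem~\ref{thm:sharp} shows $\mathrm{OPT}\le2.117\cdot\mathrm{LP}^*$. For the lower bound we imitate the complete graph, whose vertex covers have at least $q-1$ of the $q$ vertices although weight $\frac12$ on each vertex covers every edge fractionally. Let $H$ be the complete graph on $q\ge2$ vertices, all of different colors. Lemma~\ref{lem:gadget}(a) gives $\mathrm{OPT}\ge TW(q-1)$. Define a fractional solution as follows. A clone of color $j$ has $x(b_j)=x(R_j)=\frac12$. These are two distinct levels of the clone: $b_1=0$ is a level, and for $j\ge2$ the threshold of an edge to color $j-1$ is $b_j$; the value $R_j$ is the threshold of a hub edge for $j\ge2$ and of an edge to color $2$ for $j=1$. A hub in $Z_j$ has $x(R_j)=1$. The terminals are the clones $v'$ of color $j\ge2$. For such $v'$ set $z^{b_j}_{v'u'}=\frac12$ on all $r(v')$ edges to lower colors, whose thresholds are at most $b_j$, set $z^{R_j}_{v'u'}=\frac12$ on $r(v')$ hub edges, and set all other $z$ to $0$. At both levels \eqref{lp:demand} and~\eqref{lp:cap} hold, since $r(v')$ variables equal $x_{v'}(t)=\frac12$, and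 at the other levels all terms vanish. For~\eqref{lp:far}, the left side is at most $\frac12$ and is nonzero only for a neighbor $u'$ of color $i<j$, where $y_{u'}(R_i)=\frac12$, or for a hub, where $y(R_j)=1$. The clones of one vertex cost $\nu_j(b_j+R_j)/2\le\frac W2(1+\frac1K)$ per copy. Therefore
\[
\frac{\mathrm{OPT}}{\mathrm{LP}^*}\ge\frac{TW(q-1)}{\frac12TWq(1+\frac1K)+\rho qW}=\frac{q-1}{q}\cdot\frac{2}{1+\frac1K+\frac{2\rho}{T}} .
\]
Letting $T\to\infty$, then $K\to\infty$, then $q\to\infty$, the right side tends to $2$. \qed

\section{Bounded asymmetry: proof of Theorem~\ref{thm:asym}}\label{sec:asym}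

\emph{Upper bound.} A repair now costs $\beta$ times as much, so the expected number of missing edges must be of order $1/\beta$. By Proposition~\ref{prop:round} and Lemma~\ref{lem:easy}(c), every rational $c\ge2$ gives the ratio $1+\max\{c,\beta e^{1-c}\}$. It suffices to find a rational $c$ with
\[
2\le c\le1+\max\{1,\ln\beta\}\qquad\text{and}\qquad\beta e^{1-c}\le2,
\]
for then the ratio is $1+c\le2+\max\{1,\ln\beta\}$. If $\beta\le5$, take $c=2$; then $\beta e^{-1}\le5/e<2$. If $\beta>5$, take a rational $c$ in the interval $[\ln\beta+\frac25,\ \ln\beta+1]$. Then $c\ge2$ because $\ln5>\frac85$, and $\beta e^{1-c}\le e^{3/5}<2$. The interval has length $\frac35$, so a coarse approximation of $\ln\beta$ provides such a $c$ of small bit size.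

\emph{Lower bound.} We return to the Set Cover instances of Section~\ref{sec:warmup} and use asymmetry to make the term $|V^+|$ small. Trevisan~\cite{Tre} proved that there is a constant $\kappa$ such that for all sufficiently large constants $B$, Set Cover with sets of size at most $B$ is NP-hard to approximate within $\ln B-\kappa\ln\ln B$. Increasing $\kappa$ preserves the statement, so we assume $\kappa\ge0$. Given a large constant $\beta$, let $B$ be the largest integer with $B\ln B\le\beta$; then $B\to\infty$ as $\beta\to\infty$. Fix a rational $\eta$ with
\[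
\frac1\beta\le\eta\le\frac{2}{B\ln B}\le 1.
\]
Consider a Set Cover instance with ground set $X$, sets of size at most $B$ whose union is $X$, and optimum $\tau$; then $|X|\le B\tau$. Create a node of demand $1$ for each element $e$, a node of demand $0$ for each set $S$, and an edge $eS$ for $e\in S$, with thresholds $p_{eS}=\eta$ at $e$ and $p_{Se}=1$ at $S$. The instance is $\beta$-asymmetric since $1\le\beta\eta$ and $\eta\le1\le\beta$. In a feasible assignment $a$, every element has an activated edge, so it has power at least $\eta$, and the sets of power at least $1$ form a cover, of size at most $a(V)-\eta|X|$. Conversely, a cover with $\tau$ sets gives a feasible assignment of value $\eta|X|+\tau$. Thus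
\[
\mathrm{OPT}=\eta|X|+\tau\le\Bigl(1+\frac{2}{\ln B}\Bigr)\tau,
\]
and an $\alpha$-approximation yields a cover of size at most $\alpha(1+2/\ln B)\tau$. It is therefore NP-hard to achieve any ratio $\alpha\le\alpha_B$, where
\[
\alpha_B=\frac{\ln B-\kappa\ln\ln B}{1+2/\ln B}\ge(\ln B-\kappa\ln\ln B)\Bigl(1-\frac{2}{\ln B}\Bigr)\ge\ln B-\kappa\ln\ln B-2
\]
for large $B$. To express this in terms of $\beta$, note that $B+1\le B\ln B\le\beta$ for $B\ge4$, and $\beta<(B+1)\ln(B+1)$ by the choice of $B$. Hence $\ln\beta<\ln(B+1)+\ln\ln(B+1)\le\ln B+1+\ln\ln\beta$ and $\ln\ln B\le\ln\ln\beta$, which gives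
\[
\alpha_B\ge\ln\beta-(\kappa+1)\ln\ln\beta-3=\ln\beta-O(\ln\ln\beta).
\]
This completes the proof of Theorem~\ref{thm:asym}. \qed

\begin{remark}
The bound $\alpha_B$ tends to infinity with $\beta$, and the instances above have demands in $\{0,1\}$. So if the two thresholds of an edge are unrelated, no constant ratio is possible unless $\mathrm{P}=\mathrm{NP}$, even for $k=1$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ANDP}
\emph{Activation Network Design Problems},
\texttt{http://www.openu.ac.il/home/nutov/activation.pdf}.

\bibitem{DS}
Dinur and Safra, Ann.\ of Math., 2005.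

\bibitem{KR}
Khot and Regev, J.\ Comput.\ Syst.\ Sci., 2008.

\bibitem{Tre}
Trevisan, STOC 2001.

\end{thebibliography}
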